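# Copies of $\ell_\infty$ in $L_0(\lambda,E)$

## 1. Level sets of disjoint families, and a reserve that captures them

Throughout, $(S,\Sigma,\lambda)$ is a measure space with $\lambda$ finite, positive, countably additive and $\lambda(S)>0$; $E$ is a Banach space over the real or complex numbers; and $L_0(\lambda,E)$ is the space of strongly $\lambda$-measurable functions $f:S\to E$ (a.e. limits of sequences of simple functions), modulo equality a.e., with the topology of convergence in measure. "Operator" means continuous linear map. Let $T:\ell_\infty\to L_0(\lambda,E)$ be an operator.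

For $M\subset\mathbb N$ put $\ell_\infty(M)=\{b\in\ell_\infty:b_n=0\text{ for }n\notin M\}$, with closed unit ball $B_M$. A family in $\ell_\infty$ is *disjoint* if its members have pairwise disjoint supports. For example, the unit vectors $e_1,e_2,\dots$ are disjoint, and so are the indicators of the even and of the odd numbers. We write $\{\|f\|>t\}$ for $\{s\in S:\|f(s)\|>t\}$; such sets, and relations between them, are understood modulo null sets.

Fix a level $t>0$. For a finite disjoint family $F$ in $B_{\mathbb N}$ let
$$U_t(F)=\bigcup_{c\in F}\{\|Tc\|>t\},$$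
and for infinite $M\subset\mathbb N$ let
$$v_t(M)=\sup\{\lambda(U_t(F)):F\subset B_M\text{ finite and disjoint}\}\le\lambda(S).$$
So $v_t(M)$ is the largest part of $S$ that can be made "large at level $t$" by disjoint vectors living on $M$. If $L\subset M$, then $v_t(L)\le v_t(M)$.

**Definition.** An infinite set $M$ is $(t,\delta)$-*saturated* if $v_t(L)\ge v_t(M)-\delta$ for every infinite $L\subset M$.

Every infinite $N\subset\mathbb N$ contains a $(t,\delta)$-saturated set, for any $\delta>0$. Let $w=\inf\{v_t(L):L\subset N\text{ infinite}\}$ and choose an infinite $M\subset N$ with $v_t(M)\le w+\delta$. Every infinite $L\subset M$ has $v_t(L)\ge w\ge v_t(M)-\delta$.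

**Lemma 1 (capture).** Let $M$ be $(t,\delta)$-saturated, with $\delta>0$, and let $M',M''\subset M$ be disjoint, with $M''$ infinite. There is a finite disjoint family $F\subset B_{M''}$ such that
$$\lambda\big(\{\|Tc\|>t\}\setminus U_t(F)\big)\le 2\delta\qquad\text{for every }c\in B_{M'}.$$

**Proof.** By the definition of $v_t(M'')$ and by saturation we can choose $F\subset B_{M''}$ with
$$\lambda(U_t(F))\ge v_t(M'')-\delta\ge v_t(M)-2\delta .$$
Let $c\in B_{M'}$. The support of $c$ misses $M''$, so $F\cup\{c\}$ is a finite disjoint family in $B_M$. Hence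
$$\lambda\big(U_t(F)\cup\{\|Tc\|>t\}\big)\le v_t(M)\le\lambda(U_t(F))+2\delta .$$
Subtract $\lambda(U_t(F))$. $\square$

The coordinates in $M''$ are a reserve: we spend them to build one set $U_t(F)$, and that single set contains, up to measure $2\delta$, the level set of $Tc$ for all (uncountably many) $c\in B_{M'}$ at once.

**Example.** Let $\lambda$ be Lebesgue measure on $(0,1]$, $E=\ell_\infty$ and $(Tb)(s)=b/s$. Then $\|Tb\|_0=\int_0^1\min(1,\|b\|/s)\,ds\to0$ as $\|b\|\to0$, with $\|\cdot\|_0$ as in (1) below, so $T$ is continuous; but $\int\|Tb\|=\infty$ for $b\ne0$. For $t\ge1$ and $\|c\|\le1$ we have $\{\|Tc\|>t\}=\{s:s<\|c\|/t\}\subset(0,1/t)$, with equality if $\|c\|=1$. So $v_t(M)=1/t$ for every infinite $M$: every $M$ is saturated, one norm-one vector of $B_{M''}$ is a sufficient reserve, and off $U=(0,1/t)$ all $\|Tc\|$ with $\|c\|\le1$ are at most $t$.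

Lemma 1 is used to turn an operator into $L_0(\lambda,E)$, where there is no norm and often no nonzero functional, into a bounded operator into $L_1(A,\lambda,E)$ for a large set $A$. Now we say why one wants this.

## 2. The statements

The topology of $L_0(\lambda,E)$ is given by the F-norm $\|f\|_0=\int_S\min(1,\|f(s)\|)\,d\lambda$, and the space is complete. For $0<r\le1$,
$$r\,\lambda(\|f\|>r)\le\|f\|_0\le r\,\lambda(S)+\lambda(\|f\|>r),\tag{1}$$
which is why this is convergence in measure. Also $\|f+g\|_0\le\|f\|_0+\|g\|_0$, and $\|cf\|_0\le\|f\|_0$ for scalars $|c|\le1$. For instance $f_n=n1_{[0,1/n]}$ on $[0,1]$ has $\|f_n\|_0=1/n\to0$, although its $L_1$-norm is always $1$.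

A *copy of* $\ell_\infty$ in a topological vector space is a linear subspace linearly homeomorphic to $\ell_\infty$. We write $E\supset\ell_\infty$ if $E$ contains one. A separable space contains none, since $\ell_\infty$ is nonseparable. For infinite $L\subset\mathbb N$, an enumeration of $L$ shows that $\ell_\infty(L)$ is isometric to $\ell_\infty$.

The constants $x1_S$ with $x\in E$ put a copy of $E$ inside $L_0(\lambda,E)$. So if $E\supset\ell_\infty$, then $L_0(\lambda,E)\supset\ell_\infty$. The question is whether $L_0(\lambda,E)$ can acquire a copy of $\ell_\infty$ that $E$ does not have. It cannot.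

**Theorem A.** $L_0(\lambda,E)$ contains a copy of $\ell_\infty$ if and only if $E$ does.

**Theorem B.** For every Banach space $E$ and every finite $\lambda$ with $\lambda(S)>0$, the following are equivalent:

- (i) $E$ contains no copy of $\ell_\infty$;
- (ii) $L_0(\lambda,E)$ contains no copy of $\ell_\infty$;
- (iii) for every operator $T:\ell_\infty\to L_0(\lambda,E)$, $Te_n\to0$;
- (iv) for every operator $T:\ell_\infty\to L_0(\lambda,E)$ and every bounded disjoint sequence $(b_i)$ in $\ell_\infty$, $Tb_i\to0$;
- (v) for every operator $T:\ell_\infty\to L_0(\lambda,E)$ and every infinite $M\subset\mathbb N$ there is an infinite $L\subset M$ such that $Tb=\sum_{n\in L}b_nTe_n$ (unconditional convergence) for all $b\in\ell_\infty(L)$, and $T(B_L)$ is compact.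

**Theorem C (localization; $E$ arbitrary).** Let $T:\ell_\infty\to L_0(\lambda,E)$ be an operator, $\varepsilon>0$, $M_0\subset\mathbb N$ infinite, and $\Phi:[0,\infty)\to[0,\infty)$ any nondecreasing function. Then there are an infinite $M'\subset M_0$, a set $A\in\Sigma$ with $\lambda(S\setminus A)\le\varepsilon$, and $C<\infty$ such that
$$\int_A\Phi(\|Tb\|)\,d\lambda\le C\qquad\text{for all }b\in B_{M'}.$$

**Corollary D.** The equivalence of Theorem A also holds for an arbitrary positive measure $\lambda$ having a set of finite positive measure, when $L_0(\lambda,E)$ carries the topology of convergence in measure on sets of finite measure.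

## 3. Rosenthal's theorem and almost disjoint sets

The Banach space tool is a theorem of Rosenthal (Studia Math. 37 (1970), 13–36). It is short enough to prove here.

**Theorem 2 (Rosenthal).** Let $X$ be a Banach space, $R:\ell_\infty\to X$ an operator and $M$ an infinite set with $d=\inf_{n\in M}\|Re_n\|>0$. Then there is an infinite $L\subset M$ such that $R|_{\ell_\infty(L)}$ is an isomorphism onto its image.

**Proof.** By Hahn–Banach choose $x_n^*\in X^*$ of norm $1$ with $x_n^*(Re_n)=\|Re_n\|\ge d$ for $n\in M$, and let $\varphi_n=x_n^*\circ R\in\ell_\infty^*$, so $\|\varphi_n\|\le\|R\|$. For $P\subset\mathbb N$ put $|\varphi|(P)=\sup\{|\varphi(b)|:b\in B_P\}$. This is monotone in $P$, and for disjoint $P,Q$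
$$|\varphi|(P)+|\varphi|(Q)\le|\varphi|(P\cup Q):$$
given $b\in B_P$ and $b'\in B_Q$, multiply each by a scalar of modulus $1$ to make $\varphi(b),\varphi(b')\ge0$; then $b+b'\in B_{P\cup Q}$.

We look for an infinite $L\subset M$ with $|\varphi_n|(L\setminus\{n\})<d/2$ for all $n\in L$. Start with $N_0=M$, and suppose an infinite $N_k\subset M$ is given with $|\varphi_n|(N_k)\le\|R\|-kd/2$ for all $n\in N_k$. Partition $N_k$ into infinitely many infinite sets $P_1,P_2,\dots$. If some $P_p$ satisfies $|\varphi_n|(P_p\setminus\{n\})<d/2$ for all $n\in P_p$, take $L=P_p$. Otherwise pick for each $p$ some $n_p\in P_p$ with $|\varphi_{n_p}|(P_p\setminus\{n_p\})\ge d/2$, and let $N_{k+1}=\{n_1,n_2,\dots\}$. Since $N_{k+1}\cap P_p=\{n_p\}$, the sets $N_{k+1}$ and $P_p\setminus\{n_p\}$ are disjoint subsets of $N_k$, so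
$$|\varphi_{n_p}|(N_{k+1})\le|\varphi_{n_p}|(N_k)-d/2\le\|R\|-(k+1)d/2 .$$
This cannot go on once the right side is negative, so after finitely many steps $L$ is found.

For $b\in\ell_\infty(L)$ and $n\in L$ we get
$$\|Rb\|\ge|\varphi_n(b)|\ge|b_n|\,\|Re_n\|-|\varphi_n|(L\setminus\{n\})\,\|b\|\ge d|b_n|-\tfrac d2\|b\|.$$
Taking the supremum over $n\in L$ gives $\|Rb\|\ge\frac d2\|b\|$. $\square$

**Corollary 3.** If $X\not\supset\ell_\infty$, $M$ is infinite and $R:\ell_\infty(M)\to X$ is an operator, then $Rb_i\to0$ for every bounded disjoint sequence $(b_i)$ in $\ell_\infty(M)$.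

**Proof.** The coordinatewise sum $\sum_ic_ib_i$ has norm at most $\|c\|_\infty\sup_i\|b_i\|$, so $c\mapsto R(\sum_ic_ib_i)$ is an operator $\ell_\infty\to X$ sending $e_i$ to $Rb_i$. If $Rb_i\not\to0$, these images are bounded away from $0$ along an infinite set, and Theorem 2 gives a copy of $\ell_\infty$ in $X$. $\square$

Sets $N_\alpha$ are *almost disjoint* if any two have finite intersection.

**Lemma 4.** (a) Every infinite $M\subset\mathbb N$ has an uncountable family of almost disjoint infinite subsets. (b) Let $N_1,N_2,\dots$ be almost disjoint and $b_i\in B_{N_i}$. Let $b_i'$ be the restriction of $b_i$ to $N_i\setminus\bigcup_{l<i}N_l$. Then $(b_i')$ is a disjoint sequence, $\|b_i'\|\le1$, and each $b_i-b_i'$ is finitely supported.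

**Proof.** (a) Index $M$ by the finite $0$–$1$ strings. For each infinite $0$–$1$ sequence take the set of its initial strings. Two different sequences share only finitely many initial strings. (b) The sets $N_i\setminus\bigcup_{l<i}N_l$ are pairwise disjoint, and $b_i-b_i'$ is supported in the finite set $N_i\cap\bigcup_{l<i}N_l$. $\square$

What Lemma 4 is good for: an operator on $\ell_\infty$ is not determined by the values at the $e_n$. Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N$, $0\ne x\in X$ and $Rb=(\lim_{\mathcal U}b)\,x$. Then $Re_n=0$ for all $n$, yet $R(1,1,\dots)=x$. On $\ell_\infty(N)$ with $N\notin\mathcal U$, however, $R$ vanishes; and of an almost disjoint family at most one member is in $\mathcal U$, because a finite set is not in $\mathcal U$. Passing to one of uncountably many almost disjoint sets removes such behavior, and this is done twice below.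

## 4. Atoms, where evaluation works, and atomless measures, where it cannot

Let $S=\mathbb N$ with $\lambda(\{j\})>0$ for all $j$ and $\sum_j\lambda(\{j\})<\infty$. Then $L_0(\lambda,E)=E^{\mathbb N}$, and $\|f\|_0=\sum_j\lambda(\{j\})\min(1,\|f(j)\|)$ tends to $0$ exactly when every coordinate does. Let $T$ be a linear homeomorphism of $\ell_\infty$ onto a subspace. Then $Te_n\not\to0$, since otherwise $e_n\to0$. So some coordinate $j$ has $\|(Te_n)(j)\|$ bounded away from $0$ along an infinite set. Now $b\mapsto(Tb)(j)$ is an operator into the Banach space $E$, and Theorem 2 gives $E\supset\ell_\infty$. One atom, or finitely many, is the same argument.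

The natural plan for general $\lambda$ is to find an operator $Q$ from $L_0(\lambda,E)$ to some Banach space with $QTe_n\not\to0$. For atomless $\lambda$ this stops at once: every such $Q$ is $0$. By continuity there is $\delta>0$ with $\|Qf\|\le1$ whenever $\|f\|_0\le\delta$. If $f$ vanishes off a set of measure at most $\delta$, then $\|cf\|_0\le\delta$ for all scalars $c$, so $Qf=0$. An atomless $S$ is a finite union of disjoint sets $S_i$ with $\lambda(S_i)\le\delta$, so $Qf=\sum_iQ(f1_{S_i})=0$ for every $f$.

Separability also settles only some cases. If $E$ is separable and $\Sigma$ is countably generated, then $L_0(\lambda,E)$ is separable and contains no $\ell_\infty$. But already for $E=\mathbb R$ the space $L_0(\lambda,E)$ can be nonseparable: on $\{-1,1\}^I$ with $I$ uncountable and the product of the fair coin measures, two different coordinate functions differ by $2$ on a set of measure $\frac12$, so they are at $\|\cdot\|_0$-distance $\frac12$. To shrink $\Sigma$ we would like to take conditional expectations, and these need integrable functions.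

Both obstacles point the same way: restrict $T$ to some $\ell_\infty(M')$ and cut $S$ down to a large $A$ so that $T$ becomes bounded into $L_1(A,\lambda,E)$. This is Theorem C with $\Phi(t)=t$.

## 5. Bounding the union of level sets of a disjoint family

Put
$$\beta(t)=\sup\{\lambda(\|Tb\|>t):\|b\|\le1\}.$$
Then $\beta$ is nonincreasing and $\beta(t)\to0$ as $t\to\infty$. Indeed, given $\eta>0$, continuity of $T$ and (1) with $r=1$ yield $\delta>0$ with $\lambda(\|Tb\|>1)\le\eta$ whenever $\|b\|\le\delta$. For $\|b\|\le1$ we have $\{\|Tb\|>1/\delta\}=\{\|T(\delta b)\|>1\}$, so $\beta(1/\delta)\le\eta$.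

So for each single $b$ we may remove a small set and have $\|Tb\|\le t$ elsewhere. The first thing to try is to remove all these sets, for all $b\in B_{\mathbb N}$, simultaneously. This fails even for $E=\mathbb R$. Let $r_n$ be the Rademacher functions on $[0,1]$ and $Tb=\sum_nb_nr_n/n$; the series converges in $L_2$, with $\|Tb\|_{L_2}\le\|b\|(\sum n^{-2})^{1/2}$, so $T$ is an operator into $L_0$. Given $t$, take $m$ with $\sum_{n\le m}1/n>t$. For almost every $s$ the sign vector $\theta_n=r_n(s)$, $n\le m$, gives $T(\sum_{n\le m}\theta_ne_n)(s)=\sum_{n\le m}1/n>t$. So finitely many level sets, one for each $\theta\in\{\pm1\}^m$, already cover almost all of $S$. The vectors used overlap completely, and this is what goes wrong; for disjoint vectors the union is harmless.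

**Lemma 5.** If $b_1,\dots,b_m\in B_{\mathbb N}$ are disjoint, then $\lambda\big(\bigcup_i\{\|Tb_i\|>t\}\big)\le2\beta(t)$ for all $t>0$. Consequently $v_t(M)\le2\beta(t)$ for every infinite $M$.

**Proof.** Let $f_i$ represent $Tb_i$. For $\theta\in\{\pm1\}^m$ the vector $b^\theta=\sum_i\theta_ib_i$ lies in $B_{\mathbb N}$, by disjointness, and $Tb^\theta=\sum_i\theta_if_i$ a.e. Fix $s$ with $\|f_j(s)\|>t$ for some $j$, and fix such a $j$. Pair each $\theta$ with the $\theta'$ that agrees with $\theta$ at $j$ and is opposite elsewhere. Since
$$\tfrac12\Big(\sum_i\theta_if_i(s)+\sum_i\theta'_if_i(s)\Big)=\theta_jf_j(s)$$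
has norm greater than $t$, at least one of the two sums has norm greater than $t$. Hence $\|\sum_i\theta_if_i(s)\|>t$ for at least half of all $\theta$. (If $m=1$, then $\theta'=\theta$ and it holds for all $\theta$.) Integrating the proportion of such $\theta$ over $s$,
$$\tfrac12\,\lambda\Big(\bigcup_i\{\|f_i\|>t\}\Big)\le2^{-m}\sum_\theta\lambda(\|Tb^\theta\|>t)\le\beta(t).\qquad\square$$

What Lemma 5 alone does not give: it allows us to remove the level sets of one disjoint family, while we must control all $b\in B_{M'}$, most of which are not in that family. And $\beta$ may decay so slowly that the individual bounds $\lambda(\|Tb\|>t)\le\beta(t)$ do not give integrability. Lemma 1 repairs both at once: one removable set serves all $c\in B_{M'}$, and the leftover $2\delta$ is ours to choose, with no relation to $\beta$.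

## 6. Localization: proof of Theorem C

Write $f_n=Te_n$.

**Step 1: make all $f_n$ bounded by one constant.** This controls finitely many coordinates that the later diagonal choice loses. By Lemma 5 applied to $e_1,\dots,e_m$, letting $m\to\infty$, $\lambda(\sup_n\|f_n\|>R)\le2\beta(R)$ for $R>0$. Choose $R$ with $2\beta(R)\le\varepsilon/2$ and put $A_0=\{\sup_n\|f_n\|\le R\}$. Then $\lambda(S\setminus A_0)\le\varepsilon/2$.

**Step 2: fix levels and tolerances.** The tolerances are made small against $\Phi$. Choose $0<t_1<t_2<\cdots\to\infty$ with $2\beta(t_k)\le\varepsilon2^{-k-1}$, and put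
$$s_k=t_k+kR,\qquad\delta_k=\frac{2^{-k}}{1+\Phi(s_{k+1})}.$$

**Step 3: saturate at every level.** By Section 1 there are infinite sets $M_0\supset M_1\supset M_2\supset\cdots$ such that $M_k$ is $(t_k,\delta_k)$-saturated for $k\ge1$: choose $M_k$ inside $M_{k-1}$.

**Step 4: diagonalize and split.** We need one set that serves all levels, and a reserve. Choose $m_1<m_2<\cdots$ with $m_k\in M_k$ and let $M_\infty=\{m_1,m_2,\dots\}\subset M_0$. If $j\ge k$, then $m_j\in M_j\subset M_k$; hence
$$M_\infty\setminus M_k\subset\{m_1,\dots,m_{k-1}\}.\tag{2}$$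
Split $M_\infty=M'\sqcup M''$ into two infinite sets. By (2) the set $M''\cap M_k$ is infinite for every $k$.

**Step 5: spend the reserve.** This produces the sets to remove. Apply Lemma 1 at level $t_k$ to the saturated set $M_k$ and its disjoint subsets $M'\cap M_k$ and $M''\cap M_k$. We get a finite disjoint family $F_k\subset B_{M''\cap M_k}$ such that $U_k=U_{t_k}(F_k)$ satisfies
$$\lambda\big(\{\|Tc\|>t_k\}\setminus U_k\big)\le2\delta_k\qquad\text{for all }c\in B_{M'\cap M_k}.\tag{3}$$
Put $A=A_0\setminus\bigcup_kU_k$. By Lemma 5, $\lambda(U_k)\le2\beta(t_k)\le\varepsilon2^{-k-1}$, so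
$$\lambda(S\setminus A)\le\frac\varepsilon2+\sum_{k\ge1}\varepsilon2^{-k-1}=\varepsilon.$$

**Step 6: the tails on $A$.** We show that $\lambda(A\cap\{\|Tb\|>s_k\})\le2\delta_k$ for all $b\in B_{M'}$ and all $k$. Write $b=b'+b''$, where $b''$ is the restriction of $b$ to $M'\cap M_k$. By (2), $b'$ is supported in $\{m_1,\dots,m_{k-1}\}$. So $Tb'$ is a sum of at most $k-1$ terms $b_nf_n$ with $|b_n|\le1$, and on $A\subset A_0$ we have $\|Tb'\|\le(k-1)R$ a.e. Therefore, where $\|Tb\|>s_k=t_k+kR$ on $A$, we have $\|Tb''\|>t_k$. As $A$ misses $U_k$ and $b''\in B_{M'\cap M_k}$, (3) gives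
$$\lambda(A\cap\{\|Tb\|>s_k\})\le\lambda\big(\{\|Tb''\|>t_k\}\setminus U_k\big)\le2\delta_k.$$

**Step 7: integrate.** The function $\Phi(\|Tb\|)$ is measurable because $\Phi$ is monotone. Since $s_k\to\infty$, the set $A$ is the union of $A\cap\{\|Tb\|\le s_1\}$ and the sets $A\cap\{s_k<\|Tb\|\le s_{k+1}\}$, $k\ge1$. Hence for $b\in B_{M'}$
$$\int_A\Phi(\|Tb\|)\,d\lambda\le\Phi(s_1)\lambda(S)+\sum_{k\ge1}\Phi(s_{k+1})\cdot2\delta_k\le\Phi(s_1)\lambda(S)+\sum_{k\ge1}2\cdot2^{-k}=\Phi(s_1)\lambda(S)+2=:C.\qquad\blacksquare$$

## 7. From $L_1(A,\lambda,E)$ to a separable range: (i) implies (iii)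

Let $E\not\supset\ell_\infty$, let $T:\ell_\infty\to L_0(\lambda,E)$ be an operator, $f_n=Te_n$, and suppose $f_n\not\to0$. We derive a contradiction.

**Step 1: pass to $L_1$.** There are $r>0$ and an infinite $M_0$ with $\lambda(\|f_n\|>r)>r$ for all $n\in M_0$: otherwise, for every $r\in(0,1]$, all but finitely many $n$ would satisfy $\lambda(\|f_n\|>r)\le r$, hence $\|f_n\|_0\le r\lambda(S)+r$ by (1), and $f_n\to0$. Apply Theorem C with $\Phi(t)=t$ and $\varepsilon=r/2$. We get an infinite $M'\subset M_0$, a set $A$ and $C$ such that $b\mapsto(Tb)|_A$ is a bounded operator $\ell_\infty(M')\to L_1(A,\lambda,E)$ of norm at most $C$. It has not become small: for $n\in M'$ we have $\lambda(A\cap\{\|f_n\|>r\})\ge r-\frac r2=\frac r2$, so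
$$\int_A\|f_n\|\,d\lambda\ge\frac{r^2}2\qquad(n\in M').\tag{4}$$

At this point one could quote the theorem of Mendoza (Proc. Amer. Math. Soc. 109 (1990), 125–127) that $L_1(\lambda,E)\supset\ell_\infty$ if and only if $E\supset\ell_\infty$: by (4) and Theorem 2, $L_1(A,\lambda,E)\supset\ell_\infty$, so $E\supset\ell_\infty$. We give a complete argument instead. Its aim is to replace $L_1(A,\lambda,E)$ by a separable space without changing the $f_n$. There are two sources of nonseparability, the $\sigma$-algebra and $E$.

We use four standard facts.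

- *Conditional expectation.* If $\Sigma_0$ is a sub-$\sigma$-algebra of the measurable subsets of $A$, then every $h\in L_1(A,\lambda,E)$ has a unique conditional expectation $\mathbb E(h|\Sigma_0)\in L_1(A,\Sigma_0,\lambda,E)$ with $\int_B\mathbb E(h|\Sigma_0)\,d\lambda=\int_Bh\,d\lambda$ for $B\in\Sigma_0$. It is linear in $h$, does not increase the $L_1$-norm, and fixes $\Sigma_0$-measurable $h$. (Define it by $\sum x_i1_{B_i}\mapsto\sum x_i\mathbb E(1_{B_i}|\Sigma_0)$ on simple functions and extend by density.)
- *Approximation.* If an algebra $\mathcal A$ generates $\Sigma_0$, then for $B\in\Sigma_0$ and $\eta>0$ there is $B'\in\mathcal A$ with $\lambda(B\mathbin{\triangle}B')<\eta$. (The sets $B$ with this property form a $\sigma$-algebra.)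
- *Vanishing integrals.* If $h$ is $\Sigma_0$-measurable and Bochner integrable with values in a Banach space, and $\int_Bh\,d\lambda=0$ for all $B\in\Sigma_0$, then $h=0$ a.e. (Off a null set $h$ has values in a separable subspace $Y$. Let $(y_i)$ be dense in $Y$ and $\psi_i$ functionals of norm at most $1$ with $\psi_i(y_i)=\|y_i\|$; then $\|y\|=\sup_i|\psi_i(y)|$ on $Y$. Each scalar function $\psi_i\circ h$ has zero integral over every $B\in\Sigma_0$, so it vanishes a.e.; there are countably many $i$.)
- *Separability.* If $E_1$ is separable and $\Sigma_0$ is generated by a countable algebra $\mathcal A$, then $L_1(A,\Sigma_0,\lambda,E_1)$ is separable. (The finite sums $\sum x_i1_{B_i}$ with $B_i\in\mathcal A$ and $x_i$ from a countable dense subset of $E_1$ are dense.)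

**Step 2: a countably generated $\sigma$-algebra.** This removes the first source. Each $f_n|_A$, $n\in M'$, is an a.e. limit of a sequence of simple functions, and all these simple functions together use countably many sets. The algebra $\mathcal A=\{A_j:j\in\mathbb N\}$ of subsets of $A$ that these sets generate is countable; let $\Sigma_0$ be the $\sigma$-algebra it generates. For each $n$ the set of points where the chosen sequence converges belongs to $\Sigma_0$, since by completeness of $E$ it is the set where the sequence is Cauchy. Taking the limit there and $0$ elsewhere, we see that $f_n|_A$ is a.e. equal to a strongly $\Sigma_0$-measurable function.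

**Step 3: a separable subspace that receives the integrals.** Define $R_j:\ell_\infty(M')\to E$ by
$$R_jb=\int_{A_j}Tb\,d\lambda ,$$
an operator of norm at most $C$, and let $E_1$ be the closed linear span of $\{R_je_n:j\in\mathbb N,\ n\in M'\}$, a separable space. It need not contain every $R_jb$; recall the ultrafilter example after Lemma 4. But we claim:

*There is an infinite $L\subset M'$ with $R_j(\ell_\infty(L))\subset E_1$ for all $j$.*

Let $(N_\alpha)_{\alpha\in I}$ be an uncountable almost disjoint family of infinite subsets of $M'$ (Lemma 4(a)). If no $N_\alpha$ can serve as $L$, then for each $\alpha$ there are an index $j_\alpha$ and, after scaling, $b_\alpha\in B_{N_\alpha}$ with $\operatorname{dist}(R_{j_\alpha}b_\alpha,E_1)>0$. There are countably many pairs $(j,p)\in\mathbb N^2$ and uncountably many $\alpha$. So there are $j$, $\delta=1/p$ and distinct $\alpha_1,\alpha_2,\dots$ with $\operatorname{dist}(R_jb_{\alpha_i},E_1)>\delta$ for all $i$. Let $b_i'$ come from $b_{\alpha_i}$ as in Lemma 4(b). Since $b_{\alpha_i}-b_i'$ is finitely supported in $M'$, $R_jb_{\alpha_i}-R_jb_i'\in E_1$.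 Hence
$$\|R_jb_i'\|\ge\operatorname{dist}(R_jb_i',E_1)=\operatorname{dist}(R_jb_{\alpha_i},E_1)>\delta\qquad\text{for all }i.$$
But $(b_i')$ is a bounded disjoint sequence in $\ell_\infty(M')$ and $E\not\supset\ell_\infty$, so this contradicts Corollary 3. The claim holds.

**Step 4: conditional expectations take values in $E_1$.** For $b\in\ell_\infty(L)$ let $g_b=\mathbb E\big((Tb)|_A\,\big|\,\Sigma_0\big)$. As $A_j\in\Sigma_0$, $\int_{A_j}g_b\,d\lambda=R_jb\in E_1$ for all $j$. Let $B\in\Sigma_0$. By approximation there are members of $\mathcal A$ whose symmetric differences with $B$ have measure tending to $0$; by absolute continuity of $\int\|g_b\|\,d\lambda$, the integrals of $g_b$ over them converge to $\int_Bg_b\,d\lambda$. Since $E_1$ is closed, $\int_Bg_b\,d\lambda\in E_1$. Let $q:E\to E/E_1$ be the quotient map. Then $q\circ g_b$ is $\Sigma_0$-measurable and Bochner integrable with $\int_Bq\circ g_b\,d\lambda=q\big(\int_Bg_b\,d\lambda\big)=0$ for all $B\in\Sigma_0$. So $q\circ g_b=0$ a.e., that is, $g_b\in E_1$ a.e. Thus $G:b\mapsto g_b$ is a bounded operator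
$$G:\ell_\infty(L)\to L_1(A,\Sigma_0,\lambda,E_1),$$
and the range space is separable.

**Step 5: contradiction.** For $n\in L$ the function $f_n|_A$ is $\Sigma_0$-measurable by Step 2, so $Ge_n=f_n|_A$, and $\|Ge_n\|_1\ge r^2/2$ by (4). By Theorem 2, applied with $\ell_\infty(L)$ in place of $\ell_\infty$, there is an infinite $L'\subset L$ such that $G$ is an isomorphism on $\ell_\infty(L')$. A nonseparable space would then embed in a separable metric space, which is impossible. Hence $Te_n\to0$. $\blacksquare$

## 8. Theorems A and B

**Proof of Theorem A.** Suppose $E\supset\ell_\infty$. The map $x\mapsto x1_S$ is linear, and $\|x1_S\|_0=\lambda(S)\min(1,\|x\|)$ with $\lambda(S)>0$, so it is a homeomorphism of $E$ onto its image. Hence $L_0(\lambda,E)\supset\ell_\infty$.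

Conversely, suppose $E\not\supset\ell_\infty$ but $T:\ell_\infty\to L_0(\lambda,E)$ is a linear homeomorphism onto its image. By Section 7, $Te_n\to0$. Since $T^{-1}$ is continuous on the image, $e_n\to0$ in $\ell_\infty$, which is false because $\|e_n\|=1$. $\blacksquare$

**Proof of Theorem B.** Section 7 is (i)$\Rightarrow$(iii). The second paragraph above shows (iii)$\Rightarrow$(ii), and the first shows (ii)$\Rightarrow$(i). It remains to go around (iii)$\Rightarrow$(iv)$\Rightarrow$(v)$\Rightarrow$(iii).

**(iii)$\Rightarrow$(iv): substitute.** For a bounded disjoint sequence $(b_i)$, the map $c\mapsto T(\sum_ic_ib_i)$ is an operator $\ell_\infty\to L_0(\lambda,E)$ taking $e_i$ to $Tb_i$. Apply (iii) to it.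

**(iv)$\Rightarrow$(v), first part: split off the series.** By (iv) for the sequence $(e_n)$, $Te_n\to0$. Choose an infinite $M_1\subset M$ with $\sum_{n\in M_1}\|Te_n\|_0<\infty$. For $b\in B_{M_1}$ and finite $F\subset M_1$,
$$\Big\|\sum_{n\in F}b_nTe_n\Big\|_0\le\sum_{n\in F}\|Te_n\|_0.\tag{5}$$
As $L_0(\lambda,E)$ is complete, the series $Kb=\sum_{n\in M_1}b_nTe_n$ converges unconditionally, uniformly for $b\in B_{M_1}$; by scaling it converges unconditionally for every $b\in\ell_\infty(M_1)$. The map $K$ is linear. It is continuous at $0$: given $\eta>0$, choose a finite $F$ so that the remaining sum has $\|\cdot\|_0\le\eta/2$ for all $b\in B_{M_1}$; the finite sum $\sum_{n\in F}b_nTe_n$ tends to $0$ as $\|b\|\to0$. So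
$$D=T|_{\ell_\infty(M_1)}-K$$
is an operator, and it vanishes on finitely supported elements.

**(iv)$\Rightarrow$(v), second part: remove $D$.** Let $(N_\alpha)_{\alpha\in I}$ be an uncountable almost disjoint family of infinite subsets of $M_1$. Suppose $D\ne0$ on every $\ell_\infty(N_\alpha)$. Then there are $b_\alpha\in B_{N_\alpha}$ with $Db_\alpha\ne0$. As $I$ is uncountable, there are $\delta>0$ and distinct $\alpha_1,\alpha_2,\dots$ with $\|Db_{\alpha_i}\|_0>\delta$ for all $i$. Let $b_i'$ come from $b_{\alpha_i}$ as in Lemma 4(b). Since $b_{\alpha_i}-b_i'$ is finitely supported, $Db_i'=Db_{\alpha_i}$, so $Db_i'\not\to0$. But $(b_i')$ is bounded and disjoint, so this contradicts (iv) for the operator $b\mapsto D(b1_{M_1})$ on $\ell_\infty$. Hence $D=0$ on $\ell_\infty(L)$ for some $L=N_\alpha$, that is, $Tb=\sum_{n\in L}b_nTe_n$ for all $b\in\ell_\infty(L)$.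

**(iv)$\Rightarrow$(v), third part: compactness.** Give $B_L$ the product topology. It is compact by Tychonoff, being a product of closed scalar unit balls. Each finite partial sum of $b\mapsto\sum_{n\in L}b_nTe_n$ is continuous for this topology, and by (5) the partial sums converge uniformly on $B_L$. So $T|_{B_L}$ is continuous for the product topology, and $T(B_L)$ is compact.

**(v)$\Rightarrow$(iii): test on an indicator.** If $Te_n\not\to0$ for some $T$, choose an infinite $M$ with $\inf_{n\in M}\|Te_n\|_0>0$, and take $L\subset M$ from (v). For $b=1_L$ the series $\sum_{n\in L}Te_n$ converges, so its terms tend to $0$. This contradicts the choice of $M$. $\blacksquare$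

## 9. Arbitrary measures: proof of Corollary D

Now $\lambda$ is a positive measure with some set of finite positive measure. A base of neighborhoods of $0$ in $L_0(\lambda,E)$ is given by the sets
$$V(S_0,r)=\{f:\lambda(S_0\cap\{\|f\|>r\})<r\},\qquad\lambda(S_0)<\infty,\ r>0;$$
note that $V(S_0\cup S_1,\min(r,r'))\subset V(S_0,r)\cap V(S_1,r')$.

**If $E\supset\ell_\infty$.** We embed $E$. Pick $S_0$ with $0<\lambda(S_0)<\infty$ and map $x\mapsto x1_{S_0}$. This map is linear and injective. If $\|x\|\le r$, then $x1_{S_0}$ lies in every $V(S_1,r)$, so the map is continuous. For $\eta>0$ put $r=\min(\eta,\lambda(S_0))$. If $x1_{S_0}\in V(S_0,r)$, then $\{\|x1_{S_0}\|>r\}$ meets $S_0$ in measure less than $r\le\lambda(S_0)$, so $\|x\|\le r\le\eta$, and the inverse is continuous. Hence $L_0(\lambda,E)\supset\ell_\infty$.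

**If $L_0(\lambda,E)\supset\ell_\infty$.** We restrict to a set of finite measure. Let $T:\ell_\infty\to L_0(\lambda,E)$ be a linear homeomorphism onto its image. Since $0$ is not in the closure of $\{e_n\}$, it is not in the closure of $\{Te_n\}$. So there are $S_0$ with $\lambda(S_0)<\infty$ and $r>0$ such that $V(S_0,r)$ contains no $Te_n$:
$$\lambda(S_0\cap\{\|Te_n\|>r\})\ge r\qquad\text{for all }n.$$
In particular $\lambda(S_0)\ge r>0$. The map $b\mapsto(Tb)|_{S_0}$ is an operator from $\ell_\infty$ to $L_0(\lambda|_{S_0},E)$, where $\lambda|_{S_0}$ is finite and nonzero, and $(Te_n)|_{S_0}\not\to0$. So (iii) of Theorem B fails for $\lambda|_{S_0}$. By (i)$\Rightarrow$(iii), $E\supset\ell_\infty$. $\blacksquare$
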